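\title{The Laplacian spectrum of the Heisenberg algebra over truncated polynomials and over quotients of Hardy space}

\begin{abstract}
Let $\mathcal H_k$ be the three-dimensional Heisenberg Lie algebra tensored with $\mathbb C[t]/(t^{k+1})$. Hanlon conjectured that the Laplacian of the Chevalley--Eilenberg complex of $\mathcal H_k$, restricted to the chains that contain no central element, has nonnegative integer eigenvalues with generating function $\prod_{i=0}^{k}(1+x+y+\lambda^{i+1}xy)$. We prove this for all $k$: we replace $t^{k+1}$ by a polynomial with simple roots without changing the characteristic polynomial, and then let the roots separate. We also prove, by means of an isospectral flow, that the product formula holds with real exponents when $\mathbb C[t]/(t^{k+1})$ is replaced by the quotient of Hardy space by a finite Blaschke product. An example shows that the formula fails for general commutative algebras with an inner product.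
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $\mathfrak h=\langle e,f,x\rangle$ be the complex Heisenberg algebra, with $[e,f]=x$ and $x$ central. Fix an integer $k\ge0$, put $K=k+1$, and let $\mathcal H_k=\mathfrak h\otimes\mathbb C[t]/(t^{K})$. This Lie algebra has the basis $e_i=e\otimes t^i$, $f_i=f\otimes t^i$, $x_i=x\otimes t^i$ $(0\le i\le k)$, and the only nonzero brackets of basis elements are $[e_i,f_j]=-[f_j,e_i]=x_{i+j}$ for $i+j\le k$. The homology of $\mathcal H_k$ is the homology of the exterior algebra $\Lambda\mathcal H_k$ under the Chevalley--Eilenberg boundary map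
\begin{equation}\label{eq:CE}
\partial(y_1\wedge\cdots\wedge y_n)=\sum_{i<j}(-1)^{i+j+1}[y_i,y_j]\wedge y_1\wedge\cdots\wedge\widehat{y_i}\wedge\cdots\wedge\widehat{y_j}\wedge\cdots\wedge y_n .
\end{equation}
For $A,B,C\subseteq\{0,\dots,k\}$ let $e_A\wedge f_B\wedge x_C$ be the wedge of the $e_i$ $(i\in A)$, then the $f_i$ $(i\in B)$, then the $x_i$ $(i\in C)$, each group in increasing order of index. Declare these elements orthonormal, let $\partial^*$ be the adjoint of $\partial$, and let $L=\partial\partial^*+\partial^*\partial$ be the Laplacian. The kernel of $L$ is isomorphic to the homology, so the spectrum of $L$ refines the Betti numbers.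

Let $V_k(a,b,c)$ be the span of the $e_A\wedge f_B\wedge x_C$ with $\#A=a$, $\#B=b$, $\#C=c$; we call $c$ the $x$-degree. The map $\partial$ sends $V_k(a,b,c)$ to $V_k(a-1,b-1,c+1)$, so $L$ preserves each $V_k(a,b,c)$. On $V_k(a,b,0)$ we have $\partial^*=0$ and $L=\partial^*\partial$. Let $G_k(a,b)$ be the matrix of $L$ on $V_k(a,b,0)$ in the basis $\{e_A\wedge f_B\}$. It is a real symmetric matrix, which can be read as a weighted graph on the pairs $(A,B)$. Let $\mu_k(a,b;r)$ be the multiplicity of $r$ as an eigenvalue of $G_k(a,b)$, and put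
\[
M_k(x,y,\lambda)=\sum_{a,b,r}\mu_k(a,b;r)\,x^ay^b\lambda^r ,
\]
where $0\le a,b\le K$ and $r$ runs over the eigenvalues of $G_k(a,b)$. Hanlon's conjecture, as posed in \cite{thesis}, states that all eigenvalues of $G_k(a,b)$ are nonnegative integers and that
\begin{equation}\label{eq:conj}
M_k(x,y,\lambda)=\prod_{i=0}^{k}\bigl(1+x+y+\lambda^{i+1}xy\bigr).
\end{equation}

A single factor of this product is easy to interpret. Take a Heisenberg algebra with orthonormal basis $e,f,x$ and bracket $[e,f]=\sqrt\theta\,x$, where $\theta>0$. In $x$-degree $0$ the chains are $1$, $e$, $f$, $e\wedge f$, the only nonzero boundary is $\partial(e\wedge f)=\sqrt\theta\,x$, and the generating function is $1+x+y+\lambda^\theta xy$. For $\theta=1$ this is the case $k=0$ of \eqref{eq:conj}. Generating functions multiply under orthogonal direct sums of such algebras (Example~\ref{ex:split}). The conjecture therefore says that $\mathcal H_k$ has the spectrum of an orthogonal sum of $K$ Heisenberg algebras with $\theta=1,\dots,K$, although the local ring $\mathbb C[t]/(t^K)$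 does not split into a product.

For complex numbers $\theta=(\theta_1,\dots,\theta_K)$ and $0\le a,b\le K$ define
\begin{equation}\label{eq:Psi}
\Psi_{a,b}(X;\theta)=\prod_{(A,B)}\Bigl(X-\sum_{j\in A\cap B}\theta_j\Bigr),
\end{equation}
the product over $A,B\subseteq\{1,\dots,K\}$ with $\#A=a$ and $\#B=b$. Each $j$ lies in neither set, in $A$ only, in $B$ only, or in both, so for real $\theta$
\begin{equation}\label{eq:gen}
\sum_{A,B}x^{\#A}y^{\#B}\lambda^{\sum_{j\in A\cap B}\theta_j}=\prod_{j=1}^K\bigl(1+x+y+\lambda^{\theta_j}xy\bigr).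
\end{equation}

\begin{theorem}\label{thm:main}
For all $k\ge0$ and all $a,b$, the characteristic polynomial of $G_k(a,b)$ is $\Psi_{a,b}(X;1,2,\dots,K)$. Hence all eigenvalues of $G_k(a,b)$ are nonnegative integers and \eqref{eq:conj} holds.
\end{theorem}

The second sentence follows from the first and \eqref{eq:gen}, because for a real symmetric matrix the multiplicity of an eigenvalue is its multiplicity as a root of the characteristic polynomial.

The problem makes sense for other coefficient algebras. Let $R$ be a $K$-dimensional commutative algebra with multiplication $m\colon R\otimes R\to R$ and a Hermitian inner product, linear in the first variable. Give the Lie algebra $\mathfrak h\otimes R$, whose bracket is $[e\otimes u,f\otimes u']=x\otimes uu'$, the inner product for which $e\otimes R$, $f\otimes R$, $x\otimes R$ are orthogonal copies of $R$, and give $\Lambda(\mathfrak h\otimes R)$ the inner product for which the wedges of an orthonormal basis are orthonormal. Let $L_R$ be the Laplacian on the part of $x$-degree $0$, let $\mu_R(a,b;r)$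 be the multiplicity of its eigenvalue $r$ on $\Lambda^a(e\otimes R)\wedge\Lambda^b(f\otimes R)$, and let $M_R(x,y,\lambda)=\sum\mu_R(a,b;r)x^ay^b\lambda^r$, a formal sum with real exponents $r$.

Let $\mathbb D$ be the open unit disk. The Hardy space $H^2$ consists of the power series $\sum_{n\ge0}c_nz^n$ with $\sum|c_n|^2<\infty$, with the monomials $z^n$ orthonormal. A finite Blaschke product of degree $K$ is a function $\Theta(z)=c\prod_{i=1}^K\frac{z-z_i}{1-\bar z_iz}$ with $|c|=1$ and zeros $z_1,\dots,z_K\in\mathbb D$, not necessarily distinct. Let $R_\Theta\cong H^2/\Theta H^2$ be the orthogonal complement of $\Theta H^2$ in $H^2$, with the inner product of $H^2$ and the product $u\cdot u'=\operatorname{proj}_{R_\Theta}(uu')$. This is a $K$-dimensional commutative algebra (Lemma~\ref{lem:model}). For $\Theta=z^K$ it is $\mathbb C[z]/(z^K)$ with $1,z,\dots,z^k$ orthonormal, which is Hanlon's case.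

\begin{theorem}\label{thm:hardy}
For every finite Blaschke product $\Theta$ of degree $K$,
\[
M_{R_\Theta}(x,y,\lambda)=\prod_{i=1}^K\bigl(1+x+y+\lambda^{\theta_i}xy\bigr),
\]
where $\theta_1,\dots,\theta_K>0$ are the eigenvalues of $mm^*$ on $R_\Theta$.
\end{theorem}

For $\Theta=z^K$ one has $mm^*z^s=(s+1)z^s$ (Example~\ref{ex:hanlon}), so Theorem~\ref{thm:hardy} recovers \eqref{eq:conj}. The product formula is not a property of all commutative algebras with an inner product.

\begin{proposition}\label{prop:counter}
Let $0<\epsilon<1$, let $J$ be the $3\times3$ all-ones matrix, and let $h=(1-\epsilon)I+\epsilon J$. Let $R=\mathbb C^3$ with the pointwise product and with the inner product whose evaluation kernels $\mathsf k_i$, defined by $\langle u,\mathsf k_i\rangle=u(i)$, satisfy $\langle\mathsf k_j,\mathsf k_i\rangle=h_{ij}$. Then $M_R$ is not of the form $\prod_{i=1}^3(1+x+y+\lambda^{\theta_i}xy)$.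
\end{proposition}

Both theorems are proved by one scheme. The Laplacian is the image of the two-factor operator $m^*m$ under a linear map $\Phi$ (Section~\ref{sec:phi}). When the algebra splits, $\Phi(m^*m)$ becomes, in the basis of idempotents, a sum of elementary moves among $K$ sites, with coefficients that depend on points $z_1,\dots,z_K$ (Section~\ref{sec:lagrange}). One then moves the points far apart without changing the characteristic polynomial and reads the spectrum off the limit. For Theorem~\ref{thm:main} a degree filtration allows this, and the proof is short and elementary (Section~\ref{sec:proof1}). For Theorem~\ref{thm:hardy} a Lax equation takes the place of the filtration (Sections~\ref{sec:flow} and~\ref{sec:hardy}). Proposition~\ref{prop:counter} is proved in Section~\ref{sec:counter}.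

\section{The Laplacian as the image of $m^*m$}\label{sec:phi}

Let $U$ be a $K$-dimensional complex vector space, let $U^e$ and $U^f$ be two copies of $U$, with $u^e,u^f$ the copies of $u\in U$, and let $\Lambda^{a,b}U=\Lambda^aU^e\wedge\Lambda^bU^f\subseteq\Lambda(U^e\oplus U^f)$. For $Y\in\operatorname{End}(U)$ let $Y^e$ be the derivation of $\Lambda(U^e\oplus U^f)$, in the unsigned sense $Y^e(\omega\wedge\omega')=Y^e\omega\wedge\omega'+\omega\wedge Y^e\omega'$, that acts as $Y$ on $U^e$ and as $0$ on $U^f$. Define $Y^f$ with the roles of $U^e$ and $U^f$ exchanged. The operators $Y^e$ and $Z^f$ commute. Using $\operatorname{End}(U\otimes U)=\operatorname{End}(U)\otimes\operatorname{End}(U)$, define the linear map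
\[
\Phi\colon\operatorname{End}(U\otimes U)\to\operatorname{End}\bigl(\Lambda(U^e\oplus U^f)\bigr),\qquad \Phi(Y\otimes Z)=Y^eZ^f .
\]
The operator $\Phi(P)$ preserves each $\Lambda^{a,b}U$, and on $\Lambda^{1,1}U\cong U\otimes U$ it is $P$ itself. Two features of $\Phi$ govern what follows. It is linear but not multiplicative, so diagonalizing $P$ does not diagonalize $\Phi(P)$. It is defined without a basis, so we may compute it in any basis $(u_j)$ of $U$. If $E_{pj}$ is the matrix unit that sends $u_j$ to $u_p$ and kills the other basis vectors, then on a wedge of basis vectors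
\begin{equation}\label{eq:replace}
E_{pj}^e\ \text{replaces the factor }u_j^e\text{ by }u_p^e\text{ in place, and gives }0\text{ if }u_j^e\text{ is absent};
\end{equation}
the result is also $0$ if $p\ne j$ and $u_p^e$ is already present. The same holds for $E_{pj}^f$.

For a member $v$ of an orthonormal basis let $\varepsilon(v)$ be left exterior multiplication by $v$ and $\iota(v)=\varepsilon(v)^*$. On a wedge of basis vectors, $\iota(v)$ deletes $v$ from position $p$ with sign $(-1)^{p-1}$ and gives $0$ if $v$ is absent. For basis vectors $v,v'$ the operators $\varepsilon(v),\varepsilon(v')$ anticommute, so do $\iota(v),\iota(v')$, and $\iota(v)\varepsilon(v')+\varepsilon(v')\iota(v)=\delta_{vv'}$. The operator $\varepsilon(v')\iota(v)$ replaces $v$ by $v'$ in place, since moving $v'$ from the front to position $p$ costs the sign $(-1)^{p-1}$ a second time.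

Let $R$ be as in Section~\ref{sec:intro}, and identify $e\otimes R=R^e$, $f\otimes R=R^f$. Choose an orthonormal basis $(u_i)$ of $R$, write $u_iu_j=\sum_sc^s_{ij}u_s$, and put $e_i=e\otimes u_i$, $f_i=f\otimes u_i$, $x_i=x\otimes u_i$ and $D_s=\sum_{i,j}c^s_{ij}\,\iota(e_i)\iota(f_j)$.

\begin{lemma}\label{lem:L}
On $\Lambda(\mathfrak h\otimes R)$ we have $\partial=-\sum_s\varepsilon(x_s)D_s$. In $x$-degree $0$ we have $L_R=\sum_sD_s^*D_s=\Phi(m^*m)$.
\end{lemma}

\begin{proof}
Let $i$ be the $p$-th element of $A$ and $j$ the $q$-th element of $B$, and let $a=\#A$. In $e_A\wedge f_B\wedge x_C$ the factors $e_i$ and $f_j$ stand in positions $p$ and $a+q$, so they contribute $(-1)^{p+a+q+1}\sum_sc^s_{ij}\,x_s\wedge e_{A\setminus i}\wedge f_{B\setminus j}\wedge x_C$ to \eqref{eq:CE}. On the other hand $\iota(e_i)\iota(f_j)$ deletes the two factors with sign $(-1)^{p-1}(-1)^{a+q-1}=(-1)^{p+a+q}$. All other pairs of factors have zero bracket, which gives the first formula.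

The operators $D_s$ and $D_s^*$ are sums of products of two operators $\iota$ or $\varepsilon$ for vectors $e_i,f_j$, so they commute with $\varepsilon(x_{s'})$ and $\iota(x_{s'})$. In $x$-degree $0$ we have $\iota(x_{s'})\varepsilon(x_s)=\delta_{ss'}$, hence
\[
L_R=\partial^*\partial=\sum_sD_s^*D_s=\sum_s\sum_{i,j,i',j'}\overline{c^s_{i'j'}}\,c^s_{ij}\;\varepsilon(f_{j'})\varepsilon(e_{i'})\iota(e_i)\iota(f_j).
\]
Since $\varepsilon(f_{j'})$ anticommutes with both $\varepsilon(e_{i'})$ and $\iota(e_i)$, the last product equals $\varepsilon(e_{i'})\iota(e_i)\,\varepsilon(f_{j'})\iota(f_j)=E^e_{i'i}E^f_{j'j}=\Phi(E_{i'i}\otimes E_{j'j})$. Finally $m^*u_s=\sum\overline{c^s_{i'j'}}\,u_{i'}\otimes u_{j'}$, so $\sum_s\overline{c^s_{i'j'}}c^s_{ij}$ is the coefficient of $E_{i'i}\otimes E_{j'j}$ in $m^*m$.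
\end{proof}

\begin{example}[orthogonal idempotents]\label{ex:split}
Let $R=\mathbb C^K$ with the pointwise product, and suppose that the primitive idempotents $\ell_j$ are orthogonal with $\|\ell_j\|^2=1/\theta_j$. Then $u_j=\sqrt{\theta_j}\,\ell_j$ is an orthonormal basis with $u_j^2=\sqrt{\theta_j}\,u_j$, and $\mathfrak h\otimes R$ is an orthogonal sum of Heisenberg algebras with $[e_j,f_j]=\sqrt{\theta_j}\,x_j$. Here $m^*m=\sum_j\theta_jE_{jj}\otimes E_{jj}$, so $L_R$ is diagonal with eigenvalue $\sum_{j\in A\cap B}\theta_j$ on $e_A\wedge f_B$. This is the model for $\Psi_{a,b}$.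
\end{example}

\begin{example}[Hanlon's case]\label{ex:hanlon}
Let $U=\mathbb C[z]_{<K}$ be the space of polynomials of degree at most $k$, with the monomials orthonormal and $m$ the product modulo $z^K$. Then $L=\Phi(m^*m)$ on $V_k(a,b,0)=\Lambda^{a,b}U$. Since $\langle m(z^i\otimes z^j),z^s\rangle=\delta_{i+j,s}$, the adjoint $m^*$ is the map $\Delta\colon U\to U\otimes U$, $\Delta z^s=\sum_{i+j=s}z^i\otimes z^j$, and $mm^*z^s=(s+1)z^s$. Regarding $U\otimes U$ as polynomials in $z,w$ and summing a geometric series, we get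
\begin{equation}\label{eq:Delta}
\Delta u=\frac{zu(z)-wu(w)}{z-w}.
\end{equation}
Two cases of the conjecture are now visible. For $a=b=1$, the operator $L=m^*m$ acts on the span of the $z^i\otimes z^j$ with $i+j=s\le k$ by the all-ones matrix of size $s+1$, and it kills $z^i\otimes z^j$ for $i+j>k$. The nonzero eigenvalues are $1,\dots,K$, once each, which forces the exponents in \eqref{eq:conj}. For $a=K$, the operator $E_{i'i}^e$ acts on $\Lambda^KU^e$ as $\delta_{i'i}$, so $L=\sum_{i+j\le k}E^f_{jj}=\sum_j(K-j)E^f_{jj}$ is diagonal with eigenvalues $\sum_{j\in B}(K-j)$, as predicted. In the first case the exponent grows with the degree of the monomial and in the second it decreases, so the monomials do not label the factors of \eqref{eq:conj} in a uniform way. A different basis is needed.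
\end{example}

We shall use three facts about characteristic polynomials. Let $T$ be an operator with matrix $(T_{\sigma'\sigma})$ in a basis $(v_\sigma)$.
\begin{enumerate}
\item[(F1)] If $\rho$ is a real function on the index set and $T_{\sigma'\sigma}=0$ whenever $\rho(\sigma')>\rho(\sigma)$, then deleting the entries with $\rho(\sigma')<\rho(\sigma)$ does not change the characteristic polynomial. Indeed, ordering the basis by $\rho$ makes $T$ block triangular, and the diagonal blocks are kept.
\item[(F2)] If $\omega$ is a nowhere vanishing function on the index set, then multiplying each entry $T_{\sigma'\sigma}$ by $\omega(\sigma)/\omega(\sigma')$ is conjugation by a diagonal matrix. We call this rescaling by $\omega$.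
\item[(F3)] For a $K\times K$ matrix $W$ with eigenvalues $\theta$ put $\Psi_{a,b}(X;W)=\Psi_{a,b}(X;\theta)$. The coefficients of $\Psi_{a,b}(X;W)$ are polynomials in the entries of $W$. Indeed, permuting $\{1,\dots,K\}$ permutes the pairs $(A,B)$, so the coefficients of \eqref{eq:Psi} are symmetric polynomials in $\theta$, hence polynomials in the elementary symmetric functions of $\theta$, which are up to sign the coefficients of $\det(X-W)$.
\end{enumerate}

\section{Simple roots and the Lagrange basis}\label{sec:lagrange}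

\subsection{Changing the multiplication}
Example~\ref{ex:split} suggests working with idempotents, and $\mathbb C[z]/(z^K)$ has none except $0$ and $1$. The quotient by a polynomial with simple roots has a basis of idempotents, so we change the multiplication and keep $\Delta$. Let $U=\mathbb C[z]_{<K}$, let $\Theta$ be a monic polynomial of degree $K$, let $m_\Theta\colon U\otimes U\to U$ be multiplication followed by reduction modulo $\Theta$, and put $P_\Theta=\Delta m_\Theta$. By Example~\ref{ex:hanlon}, $L=\Phi(P_{z^K})$.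

\begin{lemma}\label{lem:deform}
For every monic polynomial $\Theta$ of degree $K$ and all $a,b$, the operators $\Phi(P_\Theta)$ and $L$ have the same characteristic polynomial on $\Lambda^{a,b}U$.
\end{lemma}

\begin{proof}
If $i+j\le k$ no reduction takes place, and $P_\Theta$ and $P_{z^K}$ agree on $z^i\otimes z^j$. If $i+j\ge K$, then $P_{z^K}$ kills $z^i\otimes z^j$, while $P_\Theta(z^i\otimes z^j)=\Delta(z^{i+j}\bmod\Theta)$ has total degree at most $k<i+j$, because $\Delta$ preserves degree. So in the monomial basis $P_{z^K}$ is a combination of operators $E_{i'i}\otimes E_{j'j}$ with $i'+j'=i+j$, and $P_\Theta-P_{z^K}$ is a combination of such operators with $i'+j'<i+j$. By \eqref{eq:replace}, $\Phi(E_{i'i}\otimes E_{j'j})$ changes the weight $\rho(A,B)=\sum_{i\in A}i+\sum_{j\in B}j$ of $e_A\wedge f_B$ by $(i'+j')-(i+j)$. Thus $L$ preserves $\rho$ and $\Phi(P_\Theta)-L=\Phi(P_\Theta-P_{z^K})$ strictly lowers it, and (F1) applies.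
\end{proof}

The operator $P_\Theta$ is in general not Hermitian, and $\Phi(P_\Theta)$ is not a Laplacian. It is essential that $\Delta$ is kept. For $K=2$ and $\Theta=z^2-\sigma z+\pi$, the operator $m_\Theta^*m_\Theta$ has trace $\sum_{i,j}\|m_\Theta(z^i\otimes z^j)\|^2=3+|\sigma|^2+|\pi|^2$, while $P_\Theta$ has trace $3$.

\subsection{Operators of Lagrange form}
The next computation is needed for polynomials now and for Blaschke products later, so we do it once. Let $U$ be a vector space with basis $\ell_1,\dots,\ell_K$ and matrix units $E_{pj}$. Given distinct $z_1,\dots,z_K\in\mathbb C$, numbers $d_j\in\mathbb C$ and nonzero $\kappa_j\in\mathbb C$, put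
\begin{equation}\label{eq:coeff}
W_{jj}=d_j,\qquad W_{pj}=\frac{z_p}{z_p-z_j}\,\frac{\kappa_p}{\kappa_j}\quad(p\ne j),\qquad t_{jq}=\frac{z_j}{z_j-z_q}\quad(q\ne j),
\end{equation}
and define the operator \emph{of Lagrange form} with data $(z,d,\kappa)$ on $U\otimes U$ by
\begin{equation}\label{eq:P}
P=\sum_{j}\Bigl[d_jE_{jj}\otimes E_{jj}+\sum_{p\ne j}W_{pj}E_{pj}\otimes E_{pj}+\sum_{q\ne j}t_{jq}\bigl(E_{jj}\otimes E_{qj}+E_{qj}\otimes E_{jj}\bigr)\Bigr].
\end{equation}

\begin{lemma}\label{lem:lagrange}
Let $\Theta$ be holomorphic on an open set $\Omega\subseteq\mathbb C$, with simple zeros at distinct points $z_1,\dots,z_K\in\Omega$. Let $U$ be the span of the functions $\ell_j(z)=\frac{\Theta(z)}{\Theta'(z_j)(z-z_j)}$, and regard $U\otimes U$ as a space of functions on $\Omega\times\Omega$. Assume that \eqref{eq:Delta} defines a map $\Delta\colon U\to U\otimes U$, and let $m\colon U\otimes U\to U$ be given by $m(\ell_i\otimes\ell_j)=\delta_{ij}\ell_j$. Then $\Delta m$ is the operator of Lagrange form with $\kappa_j=\Theta'(z_j)$ and $d_j=1+z_j\ell_j'(z_j)$,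 and $W$ is the matrix of $m\Delta$ in the basis $(\ell_j)$.
\end{lemma}

\begin{proof}
We have $\ell_j(z_i)=\delta_{ij}$, so the $\ell_j$ are independent and every $G\in U\otimes U$ equals $\sum_{p,q}G(z_p,z_q)\,\ell_p\otimes\ell_q$. Take $G=\Delta\ell_j$. For $p\ne q$ we get $G(z_p,z_q)=\frac{z_p\delta_{pj}-z_q\delta_{qj}}{z_p-z_q}$, which is $t_{jq}$ if $p=j$, is $t_{jp}$ if $q=j$, and is $0$ otherwise. On the diagonal, letting $w\to z$ gives $G(z_p,z_p)=(z\ell_j)'(z_p)=\delta_{pj}+z_p\ell_j'(z_p)$. For $p=j$ this is $d_j$. For $p\ne j$, since $\Theta(z_p)=0$, we have $\ell_j'(z_p)=\frac{\Theta'(z_p)}{\Theta'(z_j)(z_p-z_j)}$, and $G(z_p,z_p)=W_{pj}$. Therefore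
\[
\Delta\ell_j=\sum_pW_{pj}\,\ell_p\otimes\ell_p+\sum_{q\ne j}t_{jq}(\ell_j\otimes\ell_q+\ell_q\otimes\ell_j).
\]
The operator $\Delta m$ kills $\ell_i\otimes\ell_j$ for $i\ne j$ and sends $\ell_j\otimes\ell_j$ to $\Delta\ell_j$, and so does \eqref{eq:P}. Applying $m$ to the display gives $m\Delta\ell_j=\sum_pW_{pj}\ell_p$.
\end{proof}

If $\Theta$ is a monic polynomial with simple roots $z_1,\dots,z_K$, the $\ell_j$ are the Lagrange interpolation basis of $\mathbb C[z]_{<K}$. The polynomial $m_\Theta(u\otimes u')$ takes the values $u(z_p)u'(z_p)$ at the roots, so $m_\Theta(\ell_i\otimes\ell_j)=\delta_{ij}\ell_j$. Thus $P_\Theta$ is of Lagrange form with $\kappa_j=\Theta'(z_j)$, and the logarithmic derivative of $\ell_j=\prod_{i\ne j}\frac{z-z_i}{z_j-z_i}$ at $z_j$ gives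
\begin{equation}\label{eq:dpoly}
d_j=1+\sum_{i\ne j}\frac{z_j}{z_j-z_i}.
\end{equation}

\subsection{Moves}
Let $P$ be of Lagrange form. We use the basis $\ell_{A,B}=\ell^e_A\wedge\ell^f_B$ of $\Lambda(U^e\oplus U^f)$, with $A,B\subseteq\{1,\dots,K\}$. We think of $1,\dots,K$ as sites: a site is \emph{empty} if it lies outside $A\cup B$, \emph{single} if it lies in the symmetric difference $A\triangle B$, and \emph{double} if it lies in $A\cap B$. Let $\nu=\#(A\cap B)$ and $A-j+p=(A\setminus\{j\})\cup\{p\}$. By \eqref{eq:replace} and \eqref{eq:P}, $\Phi(P)\ell_{A,B}$ is the sum of the following terms, over all double sites $j$: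
\begin{enumerate}
\item[(T1)] $d_j\,\ell_{A,B}$;
\item[(T2)] $W_{pj}E^e_{pj}E^f_{pj}\ell_{A,B}=\pm W_{pj}\,\ell_{A-j+p,\,B-j+p}$ for $p\notin A\cup B$;
\item[(T3)] $t_{jq}E^f_{qj}\ell_{A,B}=\pm t_{jq}\,\ell_{A,\,B-j+q}$ for $q\notin B$;
\item[(T4)] $t_{jq}E^e_{qj}\ell_{A,B}=\pm t_{jq}\,\ell_{A-j+q,\,B}$ for $q\notin A$.
\end{enumerate}
The moves T1 and T2 preserve $\nu$. A move T3 preserves $\nu$ if $q\in A$ and lowers it by $1$ if $q$ is empty; the same holds for T4 with $q\in B$. Let $\Phi_0(P)$ be the sum of the $\nu$-preserving terms. Since $\nu$ never increases, (F1) gives the following.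

\begin{lemma}\label{lem:nu}
On each $\Lambda^{a,b}U$, the operators $\Phi(P)$ and $\Phi_0(P)$ have the same characteristic polynomial. Every off-diagonal move of $\Phi_0(P)$ exchanges the state of a double site $j$ with that of an empty site \textup{(T2)} or of a single site \textup{(T3, T4)}.
\end{lemma}

\begin{example}[two sites]\label{ex:two}
Let $K=2$, $\Theta=(z-z_1)(z-z_2)$ and $t=\frac{z_2}{z_2-z_1}$. Then $t_{21}=t$, $t_{12}=1-t$, $d_1=2-t$, $d_2=1+t$, and since $\kappa_1=-\kappa_2$, also $W_{21}=-t$ and $W_{12}=-(1-t)$. On $\Lambda^{1,1}U$, $\Phi_0(P_\Theta)$ kills the two vectors with $\nu=0$, and it acts on $\ell_1^e\wedge\ell_1^f$, $\ell_2^e\wedge\ell_2^f$ by the first matrix below. On $\Lambda^{2,1}U$, with basis $\ell_1^e\wedge\ell_2^e\wedge\ell_1^f$, $\ell_1^e\wedge\ell_2^e\wedge\ell_2^f$, it acts by the second.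
\[
\begin{pmatrix}2-t&-(1-t)\\-t&1+t\end{pmatrix}\longrightarrow\begin{pmatrix}1&0\\-1&2\end{pmatrix},\qquad
\begin{pmatrix}2-t&t\\1-t&1+t\end{pmatrix}\longrightarrow\begin{pmatrix}1&1\\0&2\end{pmatrix}.
\]
Both matrices have trace $3$ and determinant $2$ for every $t$, as Lemma~\ref{lem:deform} requires. The arrows show the limit $z_2/z_1\to\infty$, that is, $t\to1$. The limits are triangular, and the diagonal entry is the label of the double site. They are triangular in opposite directions: in the limit a double site moves up into an empty site, but down into a single site. In both cases, however, something increases: the label of the occupied site in the first, the label of the single site in the second.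
\end{example}

\section{Proof of Hanlon's conjecture}\label{sec:proof1}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $\tau>1$, $z_j=\tau^j$ and $\Theta=\prod_j(z-z_j)$. By Lemmas~\ref{lem:deform} and~\ref{lem:nu}, $\Phi_0(P_\Theta)$ has the characteristic polynomial of $G_k(a,b)$ on $\Lambda^{a,b}U$, for every $\tau$. We want to let $\tau\to\infty$. For $K\ge3$ the factors $\kappa_p/\kappa_j$ in $W_{pj}$ prevent this: for $K=3$, $\kappa_3/\kappa_1$ grows like $\tau^6/\tau^5$. We remove them by rescaling (F2) with $\omega(A,B)=\prod_{j\in A\cup B}\kappa_j$. A move T2 replaces $j$ by $p$ in $A\cup B$, so its coefficient is multiplied by $\kappa_j/\kappa_p$ and becomes $\pm\frac{z_p}{z_p-z_j}$. The $\nu$-preserving moves T3 and T4 exchange a double site with a single site, so they fix $A\cup B$ and keep their coefficients $\pm t_{jq}$. As $\tau\to\infty$,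
\[
\frac{z_p}{z_p-z_j}=\frac1{1-\tau^{j-p}}\to\begin{cases}1,&p>j,\\0,&p<j,\end{cases}\qquad
t_{jq}=\frac1{1-\tau^{q-j}}\to\begin{cases}1,&q<j,\\0,&q>j,\end{cases}
\]
and $d_j=1+\sum_{i\ne j}t_{ji}\to1+(j-1)=j$ by \eqref{eq:dpoly}. So the rescaled matrix converges to a matrix $\Phi_\infty$ with diagonal entries $\sum_{j\in A\cap B}j$.

Following Example~\ref{ex:two}, put $\rho(A,B)=\sum_{i\in A\cup B}i+\sum_{i\in A\triangle B}i$. The off-diagonal entries of $\Phi_\infty$ come from two kinds of moves. In a move T2 with $p>j$, the first sum grows by $p-j$, and $A\triangle B$ is unchanged. In a $\nu$-preserving move T3 or T4 with $q<j$, the set $A\cup B$ is unchanged, while $q$ leaves $A\triangle B$ and $j$ enters it, so the second sum grows by $j-q$. Hence $\rho$ strictly increases along every off-diagonal entry. By (F1) applied to $-\rho$, the characteristic polynomial of $\Phi_\infty$ on $\Lambda^{a,b}U$ is that of its diagonal part, namely $\Psi_{a,b}(X;1,\dots,K)$. The characteristic polynomial depends continuously on the matrix and equals that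 of $G_k(a,b)$ for all $\tau>1$, so the two polynomials agree.
\end{proof}

\begin{corollary}[homology in $x$-degree $0$]\label{cor:zero}
The dimension of $\ker L$ on $V_k(a,b,0)$ is the coefficient of $x^ay^b$ in $(1+x+y)^{k+1}$. This is the bigraded dimension of the homology in $x$-degree $0$, whose total dimension is $3^{k+1}$.
\end{corollary}

\begin{proof}
The first statement is the coefficient of $\lambda^0$ in \eqref{eq:conj}. Since $\partial$ raises the $x$-degree, there are no boundaries in $x$-degree $0$, and the homology there is $\ker\partial=\ker\partial^*\partial$. Setting $x=y=1$ gives the total dimension.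
\end{proof}

\begin{corollary}[top $x$-degree]\label{cor:top}
The generating function for the spectrum of $L$ on $\bigoplus_{a,b}V_k(a,b,k+1)$, formed in the same way as $M_k$, is $\prod_{i=0}^k(\lambda^{i+1}+x+y+xy)$.
\end{corollary}

\begin{proof}
In $x$-degree $K$ we have $\partial=0$ and $\varepsilon(x_s)\iota(x_{s'})=\delta_{ss'}$. By Lemma~\ref{lem:L} and the commutation noted in its proof, $L=\partial\partial^*=\sum_sD_sD_s^*$, acting on the factor $\Lambda(U^e\oplus U^f)$, where $D_s=\sum_{i+j=s}\iota(e_i)\iota(f_j)$. We compare this with $\sum_sD_s^*D_s$ by complementation. For $v\in\{e_i,f_i\}$ the operator $\Gamma_v=\varepsilon(v)+\iota(v)$ is a Hermitian involution with $\Gamma_v\iota(v)\Gamma_v=\varepsilon(v)\iota(v)\varepsilon(v)=\varepsilon(v)$, and conjugation by $\Gamma_v$ changes the sign of $\iota(v')$ and $\varepsilon(v')$ for $v'\ne v$. Let $\Gamma$ be the product of all $2K$ operators $\Gamma_v$. It is unitary, it sends $e_A\wedge f_B$ to $\pm e_{A'}\wedge f_{B'}$ with $A',B'$ the complements of $A,B$, and $\Gamma\iota(v)\Gamma^{-1}=(-1)^{2K-1}\varepsilon(v)$.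 Hence $\Gamma D_s\Gamma^{-1}=\sum_{i+j=s}\varepsilon(e_i)\varepsilon(f_j)=-D_s^*$, and taking adjoints, $\Gamma D_s^*\Gamma^{-1}=-D_s$. So $\Gamma$ carries $\sum_sD_sD_s^*$ in bidegree $(a,b)$ to $\sum_sD_s^*D_s$ in bidegree $(K-a,K-b)$. The generating function is therefore $x^Ky^KM_k(x^{-1},y^{-1},\lambda)$, which is the stated product.
\end{proof}

\section{The spectrum of an operator of Lagrange form}\label{sec:flow}

In Section~\ref{sec:proof1} the numbers $d_j$ were tied to the points $z_j$ by \eqref{eq:dpoly}, and the degree filtration allowed us to move the points. The product formula does not depend on that relation.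

\begin{theorem}\label{thm:lagrange}
Let $z_1,\dots,z_K\in\mathbb C$ be distinct, and let $d_j\in\mathbb C$ and $\kappa_j\in\mathbb C\setminus\{0\}$ be arbitrary. Let $P$ and $W$ be given by \eqref{eq:coeff} and \eqref{eq:P}. Then the characteristic polynomial of $\Phi(P)$ on $\Lambda^{a,b}U$ is $\prod_{(A,B)}\bigl(X-\sum_{j\in A\cap B}\theta_j\bigr)=\Psi_{a,b}(X;W)$, where $\theta_1,\dots,\theta_K$ are the eigenvalues of $W$.
\end{theorem}

For $K=1$ we have $P=d_1E_{11}\otimes E_{11}$ and the theorem is Example~\ref{ex:split} in substance, so let $K\ge2$. By (F3), the coefficients of both sides are continuous in $(z_1,\dots,z_K)$ as long as the points are distinct, so we may assume that all $z_j\ne0$. With no filtration at hand, we move $z$ and $d$ together along a flow that preserves both sides.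

\subsection{Reduction to transpositions}
By Lemma~\ref{lem:nu} every relevant move exchanges two sites. After a suitable rescaling the three kinds of moves become one operator, signs included. Let $Q_j=E^e_{jj}E^f_{jj}$; it fixes $\ell_{A,B}$ if $j$ is double and kills it otherwise. The symmetric group acts on $\Lambda(U^e\oplus U^f)$ by the algebra automorphisms that permute the $\ell_j^e$ and the $\ell_j^f$ simultaneously. Let $S_{pq}$ be the action of the transposition of $p$ and $q$. Then $S_{pq}^2=1$, $S_{pq}Q_p=Q_qS_{pq}$, and $S_{pq}$ commutes with $Q_j$ for $j\ne p,q$.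

\begin{lemma}\label{lem:H}
Choose $r_j$ with $r_j^2=z_j$ and put $a_{pq}=\frac{r_pr_q}{z_p-z_q}=-a_{qp}$. On each $\Lambda^{a,b}U$, $\Phi(P)$ has the same characteristic polynomial as
\begin{equation}\label{eq:H}
\mathbf H=\sum_jd_jQ_j+\sum_{p<q}a_{pq}S_{pq}(Q_q-Q_p).
\end{equation}
The span $U^{ef}$ of the vectors $\ell_j^e\wedge\ell_j^f$ is invariant under $\mathbf H$. The matrix $W^\circ$ of $\mathbf H$ on $U^{ef}$ has diagonal entries $d_j$ and off-diagonal entries $W^\circ_{pj}=a_{pj}$, and it is conjugate to $W$.
\end{lemma}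

\begin{proof}
Rescale $\Phi_0(P)$ by $\omega(A,B)=\prod_{j\in A\cup B}\kappa_j\prod_{j\in A\cap B}r_j\prod_{j\in A\triangle B}z_j$. Consider a move that exchanges a double site $j$ with a site $p$. If $p$ is empty, the factor is $\frac{\kappa_jr_j}{\kappa_pr_p}$, and $W_{pj}$ becomes $\frac{z_pr_j}{(z_p-z_j)r_p}=a_{pj}$. If $p$ is single, the factor is $\frac{r_jz_p}{r_pz_j}=\frac{r_p}{r_j}$, and $t_{jp}$ becomes $\frac{r_jr_p}{z_j-z_p}=-a_{pj}$. Let $Y$ be a wedge of basis vectors at sites other than $j$ and $p$. Up to sign, a basis vector $v$ with $j$ double and $p$ not double has one of three forms, and by \eqref{eq:replace} the rescaled move divided by $a_{pj}$ acts as follows: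
\begin{align*}
v&=\ell_j^e\wedge\ell_j^f\wedge Y:& E^e_{pj}E^f_{pj}v&=\ell_p^e\wedge\ell_p^f\wedge Y,\\
v&=\ell_j^e\wedge\ell_p^e\wedge\ell_j^f\wedge Y:& -E^f_{pj}v&=-\ell_j^e\wedge\ell_p^e\wedge\ell_p^f\wedge Y=\ell_p^e\wedge\ell_j^e\wedge\ell_p^f\wedge Y,\\
v&=\ell_j^e\wedge\ell_j^f\wedge\ell_p^f\wedge Y:& -E^e_{pj}v&=-\ell_p^e\wedge\ell_j^f\wedge\ell_p^f\wedge Y=\ell_p^e\wedge\ell_p^f\wedge\ell_j^f\wedge Y.
\end{align*}
In each case the result is $S_{pj}v$. So the rescaled operator is $\sum_jd_jQ_j+\sum_{p\ne j}a_{pj}S_{pj}Q_j(1-Q_p)$. The ordered pairs $(p,q)$ and $(q,p)$ together contribute $a_{pq}S_{pq}\bigl(Q_q(1-Q_p)-Q_p(1-Q_q)\bigr)=a_{pq}S_{pq}(Q_q-Q_p)$, which gives \eqref{eq:H}. The first line of the display with $Y=1$ gives the matrix $W^\circ$, and $W^\circ_{pj}=W_{pj}\frac{\kappa_jr_j}{\kappa_pr_p}$ is a rescaling of $W$.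
\end{proof}

It remains to show that the characteristic polynomial of $\mathbf H$ on $\Lambda^{a,b}U$ is $\Psi_{a,b}(X;W^\circ)$. When all $a_{pq}$ are replaced by $0$ this is true, since $\mathbf H$ is then diagonal.

\subsection{A Lax equation}
If $z_j=\exp(u_j)$ and $r_j=\exp(u_j/2)$ with $u_j$ real, then $a_{pq}=(r_p/r_q-r_q/r_p)^{-1}=\frac{1}{2\sinh((u_p-u_q)/2)}$, which tends to $0$ as $u_p$ and $u_q$ move apart. We insert a coupling constant $g$. Let
\[
\alpha(\xi)=\frac{g}{2\sinh(\xi/2)},\qquad\beta(\xi)=\frac{g}{4\sinh^2(\xi/2)};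
\]
$\alpha$ is odd, and $\alpha'$ and $\beta$ are even. For distinct real $u_1,\dots,u_K$ write $\alpha_{pq}=\alpha(u_p-u_q)$, and likewise $\alpha'_{pq}$, $\beta_{pq}$. Put
\[
\mathbf H_g(u,d)=\mathbf D+\sum_{p<q}\mathbf A_{pq},\qquad \mathbf D=\sum_jd_jQ_j,\qquad\mathbf A_{pq}=\alpha_{pq}S_{pq}(Q_q-Q_p),
\]
and let $W_g(u,d)$ be the matrix of $\mathbf H_g$ on $U^{ef}$, with diagonal entries $d_j$ and off-diagonal entries $\alpha_{pj}$. For $g=1$ these are $\mathbf H$ and $W^\circ$.

A flow that preserves the spectrum of $W_g$ must preserve $\frac12\operatorname{tr}W_g^2=\frac12\sum_pd_p^2-\sum_{p<q}\alpha_{pq}^2$. This has the form of the energy of $K$ particles on a line with positions $u_p$, velocities $d_p$ and potential $\mathcal V=-\sum_{p<q}\alpha_{pq}^2$, which suggests Newton's equations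
\begin{equation}\label{eq:newton}
\dot u_p=d_p,\qquad\dot d_p=-\frac{\partial\mathcal V}{\partial u_p}=\sum_{q\ne p}2\alpha_{pq}\alpha'_{pq}.
\end{equation}
They are real when $g^2$ is real. To show that \eqref{eq:newton} preserves the whole spectrum we look for an operator $\mathbf M$ with $\dot{\mathbf H}_g=[\mathbf M,\mathbf H_g]$. Let $\Pi_{pq}=(Q_p-Q_q)^2$, the projection onto the basis vectors for which exactly one of $p,q$ is double, and put
\[
\mathbf M=\sum_{p<q}\mathbf M_{pq},\qquad\mathbf M_{pq}=S_{pq}N_{pq},\qquad N_{pq}=-\alpha'_{pq}\Pi_{pq}+\beta_{pq}(1-\Pi_{pq}).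
\]
The coefficient $-\alpha'$ is what the two-site terms (i) and (ii) below require. These terms do not see $\beta$, whose role is to cancel the three-site terms, through the following identity.

\begin{lemma}\label{lem:addition}
For real $\xi,\eta$ with $\xi,\eta,\xi+\eta\ne0$,
\[
-\alpha'(\xi)\alpha(\eta)+\alpha(\xi)\alpha'(\eta)+\bigl(\beta(\eta)-\beta(\xi)\bigr)\alpha(\xi+\eta)=0 .
\]
\end{lemma}

\begin{proof}
Put $\xi'=\xi/2$, $\eta'=\eta/2$ and $n=8\sinh^2\xi'\sinh^2\eta'$. Since $\alpha'(\xi)=-\frac{g\cosh\xi'}{4\sinh^2\xi'}$, the first two terms add up to $g^2(\cosh\xi'\sinh\eta'-\sinh\xi'\cosh\eta')/n=-g^2\sinh(\xi'-\eta')/n$. The third term is $g^2\frac{\sinh^2\xi'-\sinh^2\eta'}{n\sinh(\xi'+\eta')}$, and $\sinh^2\xi'-\sinh^2\eta'=\sinh(\xi'+\eta')\sinh(\xi'-\eta')$.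
\end{proof}

\begin{lemma}\label{lem:lax}
Let $g^2$ be real. Along a real solution of \eqref{eq:newton}, $\dot{\mathbf H}_g=[\mathbf M,\mathbf H_g]$. The characteristic polynomials of $\mathbf H_g$ on each $\Lambda^{a,b}U$ and of $W_g$ are constant.
\end{lemma}

\begin{proof}
The operators $\mathbf A_{pq}$, $\mathbf M_{pq}$, $N_{pq}$ are symmetric in $p$ and $q$, so they are indexed by unordered pairs $\epsilon=\{p,q\}$. The operator $N_{pq}$ commutes with $S_{pq}$ and with all $Q_j$, and $N_{pq}(Q_p-Q_q)=-\alpha'_{pq}(Q_p-Q_q)$. We split $[\mathbf M,\mathbf H_g]$ into the terms $[\mathbf M_\epsilon,\mathbf D]$ and $[\mathbf M_\epsilon,\mathbf A_{\epsilon'}]$, and sort the latter by the size of $\epsilon\cap\epsilon'$.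

(i) We have $\mathbf D-S_{pq}\mathbf DS_{pq}=(d_p-d_q)(Q_p-Q_q)$, hence
\[
[\mathbf M_{pq},\mathbf D]=S_{pq}N_{pq}(\mathbf D-S_{pq}\mathbf DS_{pq})=\alpha'_{pq}(d_p-d_q)S_{pq}(Q_q-Q_p)=\dot{\mathbf A}_{pq}.
\]

(ii) We have $\mathbf M_{pq}\mathbf A_{pq}=\alpha_{pq}N_{pq}(Q_q-Q_p)=\alpha_{pq}\alpha'_{pq}(Q_p-Q_q)$ and $\mathbf A_{pq}\mathbf M_{pq}=\alpha_{pq}(Q_p-Q_q)N_{pq}=-\alpha_{pq}\alpha'_{pq}(Q_p-Q_q)$. So $[\mathbf M_{pq},\mathbf A_{pq}]=2\alpha_{pq}\alpha'_{pq}(Q_p-Q_q)$. Since $\alpha\alpha'$ is odd, this equals $2\alpha_{pq}\alpha'_{pq}Q_p+2\alpha_{qp}\alpha'_{qp}Q_q$, and the sum over $p<q$ is $\sum_p\dot d_pQ_p=\dot{\mathbf D}$.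

(iii) If $\epsilon\cap\epsilon'=\emptyset$, then $\mathbf M_\epsilon$ and $\mathbf A_{\epsilon'}$ are built from operators $S$, $Q$ at disjoint sets of sites, and they commute.

(iv) The remaining terms are grouped by the triple $\epsilon\cup\epsilon'=\{p,q,s\}$. We show that $\Xi=\sum_{\epsilon\ne\epsilon'}[\mathbf M_\epsilon,\mathbf A_{\epsilon'}]=0$, the sum over ordered pairs of distinct two-element subsets of the triple. Let $v$ be a basis vector. For two sites $i,j$ the definitions give these rules: if $i$ is double in $v$ and $j$ is not, then $\mathbf A_{ij}v=\alpha_{ji}S_{ij}v$ and $\mathbf M_{ij}v=-\alpha'_{ij}S_{ij}v$; if both or neither are double, then $\mathbf A_{ij}v=0$ and $\mathbf M_{ij}v=\beta_{ij}S_{ij}v$. Also, $\pm S_{ij}v$ is the basis vector with the states of $i$ and $j$ exchanged.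

If none or all of $p,q,s$ are double in $v$, the same holds for $\mathbf M_\epsilon v$, all $\mathbf A_{\epsilon'}$ kill both vectors, and $\Xi v=0$. Suppose that exactly one site of the triple, say $p$, is double. In $S_{pq}v$, $S_{ps}v$, $S_{qs}v$ the double site of the triple is $q$, $s$, $p$ respectively. Applying the rules twice gives the terms $\mathbf M_\epsilon\mathbf A_{\epsilon'}v$ in the first line and the terms $-\mathbf A_{\epsilon'}\mathbf M_\epsilon v$ in the second:
\begin{align*}
\Xi v={}&\alpha_{qp}\bigl(\beta_{ps}S_{ps}S_{pq}-\alpha'_{qs}S_{qs}S_{pq}\bigr)v+\alpha_{sp}\bigl(\beta_{pq}S_{pq}S_{ps}-\alpha'_{qs}S_{qs}S_{ps}\bigr)v\\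
&+\alpha'_{pq}\alpha_{sq}S_{qs}S_{pq}v+\alpha'_{ps}\alpha_{qs}S_{qs}S_{ps}v-\beta_{qs}\bigl(\alpha_{qp}S_{pq}S_{qs}+\alpha_{sp}S_{ps}S_{qs}\bigr)v .
\end{align*}
Let $\sigma$ be the action of the cycle $p\mapsto s\mapsto q\mapsto p$. Then $S_{qs}S_{pq}=S_{pq}S_{ps}=S_{ps}S_{qs}=\sigma$ and $S_{ps}S_{pq}=S_{qs}S_{ps}=S_{pq}S_{qs}=\sigma^{-1}$. The coefficients of $\sigma v$ and $\sigma^{-1}v$ are
\[
-\alpha'_{qs}\alpha_{qp}+\alpha_{sq}\alpha'_{pq}+(\beta_{pq}-\beta_{qs})\alpha_{sp}
\quad\text{and}\quad
-\alpha'_{qs}\alpha_{sp}+\alpha_{qs}\alpha'_{ps}+(\beta_{ps}-\beta_{qs})\alpha_{qp}.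
\]
The first is the expression of Lemma~\ref{lem:addition} with $\xi=u_s-u_q$, $\eta=u_q-u_p$, and the second is the first with $q$ and $s$ exchanged. Both vanish. If exactly two sites of the triple are double, let $p$ be the other one. Exchanging the words ``double'' and ``not double'' in the rules changes the sign of every $\mathbf A_{ij}$ and leaves $\mathbf M_{ij}$ unchanged, so $\Xi v$ is given by the negative of the formula above, and it vanishes as well.

This proves the Lax equation. Both $\mathbf M$ and $\mathbf H_g$ preserve $\Lambda^{a,b}U$ and $U^{ef}$. On such a subspace $\frac{d}{dt}\operatorname{tr}\mathbf H_g^n=n\operatorname{tr}\bigl(\mathbf H_g^{n-1}[\mathbf M,\mathbf H_g]\bigr)=0$ for all $n$, and the traces of the powers determine the characteristic polynomial.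
\end{proof}

\subsection{The particles separate}
For $g=1$ the potential $\mathcal V$ is negative and unbounded below near collisions, so conservation of energy does not keep the particles apart. For $g=\mathrm i$ the force is repulsive: $\mathcal V=\sum_{p<q}v(u_p-u_q)$ with $v(\xi)=\frac1{4\sinh^2(\xi/2)}$. This function is even and positive and tends to $\infty$ at $0$. On $(0,\infty)$ its derivative $v'(\xi)=-\frac14\coth(\xi/2)\sinh^{-2}(\xi/2)$ is negative, and $|v'|$ is decreasing as a product of positive decreasing functions.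

\begin{lemma}\label{lem:scatter}
Let $g=\mathrm i$. For all real initial data with distinct $u_p$, the solution of \eqref{eq:newton} exists for all $t\ge0$, $d(t)$ is bounded, and $|u_p(t)-u_q(t)|\to\infty$ for $p\ne q$.
\end{lemma}

\begin{proof}
The energy $\mathcal E=\frac12\sum_pd_p^2+\mathcal V>0$ is conserved. Hence $|d_p|\le\sqrt{2\mathcal E}$, and $v(u_p-u_q)\le\mathcal E$ bounds all distances below by a positive constant. On a bounded time interval the solution thus stays in a compact subset of the domain of the equation, so it is global, and the order of the particles does not change. Label them so that $u_1<\dots<u_K$. Fix $1\le n<K$, let $\Sigma=u_1+\dots+u_n$ and $\gamma=u_{n+1}-u_n$. Since $v'$ is odd, the forces among the first $n$ particles cancel, and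
\[
\ddot\Sigma=\sum_{p\le n<q}v'(u_q-u_p)\le-|v'(\gamma)|.
\]
As $\dot\Sigma$ is bounded, $\int_0^\infty|v'(\gamma(t))|\,dt<\infty$. Suppose that $\gamma(t)\not\to\infty$. Then there are $\gamma_0>0$ and times $t_1<t_2<\cdots$ tending to $\infty$ with $\gamma(t_l)\le\gamma_0$. Put $c=2\sqrt{2\mathcal E}$, so $|\dot\gamma|\le c$. After passing to a subsequence the intervals $[t_l,t_l+1/c]$ are disjoint, and on each of them $\gamma\le\gamma_0+1$, hence $|v'(\gamma)|\ge|v'(\gamma_0+1)|>0$. This contradicts the finiteness of the integral.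
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:lagrange}]
Fix $a,b$ and a coefficient of the polynomial
\[
\det\bigl(X-\mathbf H_g|_{\Lambda^{a,b}U}\bigr)-\Psi_{a,b}(X;W_g).
\]
By (F3) this coefficient is $F(d,\alpha)$ for a polynomial $F$ in the $d_j$ and the $\alpha_{pq}$ $(p<q)$, and $F(d,0)=0$ for all $d$, because for $\alpha=0$ both operators are diagonal. Multiplying $(d,\alpha)$ by a scalar multiplies $\mathbf H_g$, $W_g$ and all their eigenvalues by that scalar, so $F$ is homogeneous.

Let $g=\mathrm i$, take real $d$ and distinct real $u$ as initial data, and follow the flow. By Lemma~\ref{lem:lax}, $F(d(t),\alpha(t))$ is constant. By Lemma~\ref{lem:scatter}, $d(t)$ is bounded and $\alpha(t)\to0$, so $F(d(t),\alpha(t))=F(d(t),\alpha(t))-F(d(t),0)\to0$ by uniform continuity on compact sets. Hence $F=0$ at the initial data. With $a_{pq}=\frac1{2\sinh((u_p-u_q)/2)}$ this reads $F(d,\mathrm ia)=0$ for all real $d$, and therefore, $F$ being a polynomial, for all complex $d$. Replacing $d$ by $\mathrm id$ and using homogeneity gives $F(d,a)=0$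 for all complex $d$. Finally $a_{pq}=\frac{r_pr_q}{r_p^2-r_q^2}$. For fixed $d$, the product of $F(d,a)$ with a power of $\prod_{p<q}(r_p^2-r_q^2)$ is a polynomial in $r_1,\dots,r_K$ that vanishes for all distinct positive reals $r_j$, an open subset of $\mathbb R^K$, so it vanishes identically. Thus $F(d,a)=0$ for all complex $r_j$ with distinct squares, and Lemma~\ref{lem:H} completes the proof.
\end{proof}

\section{Quotients of Hardy space}\label{sec:hardy}

In Section~\ref{sec:lagrange} the map $\Delta$ was the adjoint of the multiplication only for $\Theta=z^K$. In $R_\Theta$ it is the adjoint of the multiplication whenever the zeros are distinct, so that the Laplacian itself comes from an operator of Lagrange form.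

We recall three standard facts about $H^2$. The inner product is $\langle u,u'\rangle=\frac1{2\pi}\int_0^{2\pi}u\,\overline{u'}\,d\vartheta$, taken over boundary values on the unit circle; multiplication by a rational function without poles in the closed disk maps $H^2$ into itself, isometrically if the function has modulus $1$ on the circle, as a finite Blaschke product does. For $\zeta\in\mathbb D$ the kernel $\mathsf k_\zeta(z)=\frac1{1-\bar\zeta z}$ satisfies $\langle u,\mathsf k_\zeta\rangle=u(\zeta)$, so $\|\mathsf k_\zeta\|^2=\frac1{1-|\zeta|^2}$. With $b_\zeta(z)=\frac{z-\zeta}{1-\bar\zeta z}$, the subspace $b_\zeta H^2$ consists of the $u\in H^2$ with $u(\zeta)=0$, so its orthogonal complement is $\mathbb C\mathsf k_\zeta$. The constant $c$ in $\Theta$ does not affect $\Theta H^2$, and we take $c=1$.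

\begin{lemma}\label{lem:model}
Let $\Theta=\prod_{i=1}^Kb_{z_i}$ and $N(z)=\prod_{i=1}^K(1-\bar z_iz)$.
\begin{enumerate}
\item[(a)] The Takenaka--Malmquist functions $\phi_j=\sqrt{1-|z_j|^2}\;\mathsf k_{z_j}\prod_{i<j}b_{z_i}$, $1\le j\le K$, form an orthonormal basis of $R_\Theta$.
\item[(b)] $R_\Theta=\{p/N: p\text{ a polynomial of degree}<K\}$.
\item[(c)] $R_\Theta$ is a commutative associative algebra with unit, and $mm^*$ is positive definite.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\Theta_j=\prod_{i\le j}b_{z_i}$. Multiplication by $\Theta_{j-1}$ is an isometry, so it carries $H^2=\mathbb C\mathsf k_{z_j}\oplus b_{z_j}H^2$ to the orthogonal decomposition $\Theta_{j-1}H^2=\mathbb C\phi_j\oplus\Theta_jH^2$, with $\|\phi_j\|=1$. Combining these for $j=1,\dots,K$ gives (a). Each $\phi_j$ equals $p/N$ with $\deg p\le(j-1)+(K-j)$, and both spaces in (b) have dimension $K$.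

By (b), multiplication by an element of $R_\Theta$ preserves $H^2$ and $\Theta H^2$. So the product is defined, and since $u\cdot u'-uu'\in\Theta H^2$, we get $(u\cdot u')\cdot u''=\operatorname{proj}(uu'u'')$, which is symmetric in the three factors. Since $\operatorname{proj}(1)-1\in\Theta H^2$, we get $\operatorname{proj}(1)\cdot u=\operatorname{proj}(u)=u$. Because of the unit, $m$ is onto, so $m^*$ is injective and $\langle mm^*u,u\rangle=\|m^*u\|^2>0$ for $u\ne0$.
\end{proof}

The adjoint of a multiplication is easy to compute on evaluation kernels. Let $R$ be a commutative algebra with inner product, $\chi\colon R\to\mathbb C$ a multiplicative linear functional, and $\mathsf k\in R$ the vector with $\langle u,\mathsf k\rangle=\chi(u)$. Then $\langle m(u\otimes u'),\mathsf k\rangle=\chi(u)\chi(u')=\langle u\otimes u',\mathsf k\otimes\mathsf k\rangle$, that is,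
\begin{equation}\label{eq:kernel}
m^*\mathsf k=\mathsf k\otimes\mathsf k .
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:hardy}]
We show that $L_{R_\Theta}$ has characteristic polynomial $\Psi_{a,b}(X;mm^*)$ on $\Lambda^{a,b}R_\Theta$. Since $L_{R_\Theta}$ is Hermitian, the theorem then follows from \eqref{eq:gen} and Lemma~\ref{lem:model}(c).

\emph{Distinct zeros.} The functions $\ell_j=\frac{\Theta(z)}{\Theta'(z_j)(z-z_j)}=\frac{\prod_{i\ne j}(z-z_i)}{\Theta'(z_j)N(z)}$ lie in $R_\Theta$ by Lemma~\ref{lem:model}(b), and $\ell_j(z_i)=\delta_{ij}$, so they form a basis. Elements of $\Theta H^2$ vanish at the $z_i$. Hence $(u\cdot u')(z_i)=u(z_i)u'(z_i)$, which gives $m(\ell_i\otimes\ell_j)=\delta_{ij}\ell_j$, and the kernels $\mathsf k_i=\mathsf k_{z_i}$ are orthogonal to $\Theta H^2$, so they lie in $R_\Theta$. They form a basis because $\langle\ell_j,\mathsf k_i\rangle=\delta_{ij}$. By \eqref{eq:kernel}, $m^*\mathsf k_i=\mathsf k_i(z)\mathsf k_i(w)$, and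
\[
z\mathsf k_i(z)-w\mathsf k_i(w)=\frac{z(1-\bar z_iw)-w(1-\bar z_iz)}{(1-\bar z_iz)(1-\bar z_iw)}=(z-w)\,\mathsf k_i(z)\mathsf k_i(w).
\]
By linearity, $m^*$ is given by \eqref{eq:Delta} on all of $R_\Theta$. This identity for the kernels of $H^2$ is the only place where the particular inner product enters. Lemma~\ref{lem:lagrange} with $\Omega=\mathbb D$ shows that $m^*m$ is of Lagrange form and that $W$ is the matrix of $mm^*$. Lemma~\ref{lem:L} and Theorem~\ref{thm:lagrange} give the claim.

\emph{General zeros.} In the orthonormal basis $(\phi_j)$ the structure constants are $\langle\phi_i\cdot\phi_j,\phi_s\rangle=\langle\phi_i\phi_j,\phi_s\rangle$, integrals over the circle of functions that are jointly continuous in $(z_1,\dots,z_K)\in\mathbb D^K$ and the point of the circle. So they depend continuously on the zeros. By Lemma~\ref{lem:L} the matrix of $L_{R_\Theta}$ is a polynomial in the structure constants and their conjugates, and so is the matrix of $mm^*$. By (F3) both sides of the claimed identity are continuous on $\mathbb D^K$,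 and $K$-tuples of distinct points are dense.
\end{proof}

\section{An algebra without the product formula}\label{sec:counter}

\begin{proof}[Proof of Proposition~\ref{prop:counter}]
A matrix $\xi I+\eta J$ has the eigenvalue $\xi+3\eta$ on the all-ones vector and the eigenvalue $\xi$ twice on its orthogonal complement. So $h$ is positive definite with eigenvalues $1+2\epsilon$ and $1-\epsilon$ (twice), and $h^{-1}=\frac{(1+2\epsilon)I-\epsilon J}{(1-\epsilon)(1+2\epsilon)}$. Let $\ell_1,\ell_2,\ell_3$ be the standard basis of $\mathbb C^3$. Since $\mathsf k_i(p)=\langle\mathsf k_i,\mathsf k_p\rangle=h_{pi}$, we have $\mathsf k_i=\sum_ph_{pi}\ell_p$ and $\ell_j=\sum_i(h^{-1})_{ij}\mathsf k_i$. (Conversely, declaring $h$ the Gram matrix of these vectors $\mathsf k_i$ defines the inner product.) By \eqref{eq:kernel},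
\[
m^*m=\sum_{j,p,q}C^j_{pq}\,E_{pj}\otimes E_{qj},\qquad C^j_{pq}=\sum_ih_{pi}h_{qi}(h^{-1})_{ij}.
\]

Suppose $M_R=\prod_{i=1}^3(1+x+y+\lambda^{\theta_i}xy)$. The coefficient of $xy$ is $6+\sum_i\lambda^{\theta_i}$. On $\Lambda^{1,1}R$ the Laplacian is $m^*m$, whose spectrum is that of $mm^*$ together with six zeros. So $\{\theta_i\}$ is the spectrum of $mm^*$. The coefficient of $x^3y$ is $\sum_i\lambda^{\theta_i}$, so $L_R$ on $\Lambda^{3,1}R$ has the same spectrum as $mm^*$. We compute both, writing $\circ$ for the entrywise product.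

The $(p,j)$ entry of $mm^*$ is $C^j_{pp}$, so its matrix is $(h\circ h)h^{-1}$. Here $h\circ h=(1-\epsilon^2)I+\epsilon^2J$, and the eigenvalues are $\frac{1+2\epsilon^2}{1+2\epsilon}$ once and $1+\epsilon$ twice.

On $\Lambda^3R^e$ the operator $E^e_{pj}$ acts as $\delta_{pj}$, so on $\Lambda^{3,1}R\cong R$ the $(q,j)$ entry of $L_R$ is $C^j_{jq}=\sum_ih_{qi}h_{ij}(h^{-1})_{ij}$, and the matrix is $h(h\circ h^{-1})$. The diagonal and off-diagonal entries of $h\circ h^{-1}$ have numerators $1+\epsilon$ and $-\epsilon^2$, so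
\[
h\circ h^{-1}=\frac{(1+\epsilon+\epsilon^2)I-\epsilon^2J}{(1-\epsilon)(1+2\epsilon)} .
\]
Since $1+\epsilon-2\epsilon^2=(1-\epsilon)(1+2\epsilon)$, this matrix fixes the all-ones vector, and the eigenvalues of $h(h\circ h^{-1})$ are $1+2\epsilon$ once and $\frac{1+\epsilon+\epsilon^2}{1+2\epsilon}$ twice.

A multiset of three numbers has at most one value that occurs at least twice, so equality of the two spectra would give $1+\epsilon+\epsilon^2=(1+\epsilon)(1+2\epsilon)$, that is, $2\epsilon+\epsilon^2=0$. This is false for $0<\epsilon<1$.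
\end{proof}

\begin{remark}
In an operator of Lagrange form \eqref{eq:P}, no term $E_{pj}\otimes E_{qj}$ with $j,p,q$ distinct occurs. In the example such terms are present:
\[
C^1_{23}=\frac{\epsilon^2(1+\epsilon)-2\epsilon^2}{(1-\epsilon)(1+2\epsilon)}=-\frac{\epsilon^2}{1+2\epsilon}\ne0 .
\]
\end{remark}

\begin{thebibliography}{1}
\bibitem{thesis}
\emph{Algebraic Combinatorics of Graph Spectra, Subspace Arrangements and Tutte Polynomials},
\texttt{https://dspace.mit.edu/\allowbreak bitstream/\allowbreak handle/\allowbreak 1721.1/\allowbreak 38401/\allowbreak 36023169-MIT.pdf?\allowbreak sequence=2\&isAllowed=y}.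
\end{thebibliography}
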